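\title{The Jacobson radical of a commutative subspace lattice algebra}

\begin{abstract}
Let $\mathcal{L}$ be a commutative subspace lattice on a complex Hilbert space of any dimension. We prove that the Jacobson radical of $\operatorname{Alg}\mathcal{L}$ is the intersection of the ideals $I_\phi$, where $\phi$ runs over the lattice homomorphisms $\mathcal{L}\to\{0,1\}$ and $I_\phi$ consists of the operators whose compressions to the intervals selected by $\phi$ have arbitrarily small norm. We also compute the distance from an operator to the radical: it equals an infimum of norms of block diagonal parts, an infimum of norms of diagonal similarities, and a joint spectral radius. The proof combines an interpolation lemma obtained from the max-flow--min-cut theorem, convex duality, Grothendieck's inequality, and a bootstrap for the number of cuts needed to make the diagonal blocks of an operator small.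
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H\neq0$ be a complex Hilbert space of arbitrary dimension. A \emph{commutative subspace lattice} (CSL) on $H$ is a set $\mathcal{L}$ of pairwise commuting orthogonal projections that contains $0$ and $I$, is closed under the lattice operations $N\wedge M=NM$ and $N\vee M=N+M-NM$, and is closed in the strong operator topology. A totally ordered CSL is a \emph{nest}. Write $N^\perp=I-N$, and let
\[
\mathcal{A}=\operatorname{Alg}\mathcal{L}=\{T\in B(H): N^\perp TN=0\ \text{ for all } N\in\mathcal{L}\}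
\]
be the algebra of operators that leave the range of every $N\in\mathcal{L}$ invariant. It is a unital Banach algebra, closed in the weak operator topology. Its Jacobson radical $\operatorname{rad}\mathcal{A}$, the intersection of the maximal left ideals, is a two-sided ideal, and we use only the standard description
\begin{equation}\label{eq:rad}
T\in\operatorname{rad}\mathcal{A}\iff BT \text{ is quasinilpotent for every } B\in\mathcal{A},
\end{equation}
where $X$ is quasinilpotent if $\|X^n\|^{1/n}\to0$. The problem is to describe $\operatorname{rad}\mathcal{A}$ in terms of $\mathcal{L}$.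

Suppose first that $\mathcal{L}$ is finite. The atoms $E_1,\dots,E_n$ of the Boolean algebra generated by $\mathcal{L}$ sum to $I$, and they can be numbered so that every $T\in\mathcal{A}$ is block upper triangular: $E_iTE_j=0$ for $i>j$ (Section~\ref{sec:basic}). If all diagonal blocks of $T$ vanish, then each $BT$ is strictly upper triangular, hence nilpotent. If $E_iTE_i\neq0$, take $B=(E_iTE_i)^*$. It lies in $\mathcal{A}$, because each $N\in\mathcal{L}$ contains $E_i$ or is orthogonal to it, and $BT$ has the diagonal block $BB^*$, so $\|(BT)^m\|\ge\|B\|^{2m}$. The radical is therefore the set of operators with zero diagonal blocks.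

For infinite lattices atoms are not enough. On $\ell^2(\mathbb{N})$ let $N_n$ project onto the span of $e_1,\dots,e_n$, and take the nest $\{0=N_0,N_1,N_2,\dots,I\}$. The backward shift $S$ has zero diagonal, but $\|S^m\|=1$ for all $m$. What detects $S$ is a diagonal block ``at infinity'': $\|N_n^\perp SN_n^\perp\|=1$ for every $n$. The places at which a diagonal block can sit are parametrized as follows. Let $\operatorname{Hom}(\mathcal{L},2)$ be the set of lattice homomorphisms $\phi:\mathcal{L}\to\{0,1\}$ with $\phi(0)=0$ and $\phi(I)=1$. With the topology of pointwise convergence it is homeomorphic to the maximal ideal space of the $C^*$-algebra $C^*(\mathcal{L})$ generated by $\mathcal{L}$. An \emph{interval} is a projection $L-M$ with $M\le L$ in $\mathcal{L}$. For $\phi\in\operatorname{Hom}(\mathcal{L},2)$ let $\mathcal{E}_\phi$ be the set of intervals $L-M$ with $\phi(L)=1$ and $\phi(M)=0$, the intervals that ``contain the point $\phi$'', and put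
\[
r_\phi(T)=\inf_{E\in\mathcal{E}_\phi}\|ETE\|,\qquad I_\phi=\{T\in\mathcal{A}: r_\phi(T)=0\}.
\]
In the example there is one homomorphism $\phi_n$ for each atom $N_n-N_{n-1}$, which is the smallest element of $\mathcal{E}_{\phi_n}$, and one more, $\phi_\infty$, which vanishes on every $N_n$ and has $\mathcal{E}_{\phi_\infty}=\{N_n^\perp:n\ge0\}$. The natural guess is that the radical consists of the operators whose diagonal block vanishes at every point $\phi$. Ringrose proved this for nests, and the inclusion $\bigcap_\phi I_\phi\subseteq\operatorname{rad}\mathcal{A}$ for an arbitrary CSL is due to Hopenwasser and to Hopenwasser and Larson. The question whether equality holds for every CSL is posed in~\cite{NA}. The answer is yes.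

\begin{theorem}\label{thm:main}
For every commutative subspace lattice $\mathcal{L}$,
\[
\operatorname{rad}(\operatorname{Alg}\mathcal{L})=\bigcap\{I_\phi:\phi\in\operatorname{Hom}(\mathcal{L},2)\}.
\]
\end{theorem}

The second result is quantitative. A \emph{finite sublattice} $F\subseteq\mathcal{L}$ is always assumed to contain $0$ and $I$; its \emph{atoms} are the (nonzero) atoms of the Boolean algebra it generates. Put
\[
\Delta_F(X)=\sum_{E\text{ atom of }F}EXE,\qquad r(T)=\inf_F\|\Delta_F(T)\|.
\]
A \emph{step weight} is an operator $g=\sum_{i=1}^n\gamma_i(N_i-N_{i-1})$ with $0=N_0\le\dots\le N_n=I$ in $\mathcal{L}$ and $0<\gamma_1\le\dots\le\gamma_n$. For a Hilbert space $K\ne0$ the set $\mathcal{L}\otimes1_K=\{N\otimes1_K:N\in\mathcal{L}\}$ is a CSL on $H\otimes K$; let $\mathcal{A}_K=\operatorname{Alg}(\mathcal{L}\otimes1_K)$. An operator $X\in B(H)$ also denotes $X\otimes1_K$. Finally, $\kappa_G$ is the complex Grothendieck constant, recalled in Section~\ref{sec:mult}.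

\begin{theorem}\label{thm:dist}
For every commutative subspace lattice $\mathcal{L}$ and every $T\in\mathcal{A}$,
\[
\operatorname{dist}(T,\operatorname{rad}\mathcal{A})=r(T)=\max_\phi r_\phi(T)=\inf_g\|gTg^{-1}\|=\lim_{n\to\infty}\Big(\sup\|TB_1T\cdots B_{n-1}T\|\Big)^{1/n},
\]
where $g$ runs over the step weights and the $B_i$ run over the contractions in $\mathcal{A}_{\ell^2}$. If $\sigma$ denotes the last limit and $\sigma_1$ the same limit with contractions $B_i\in\mathcal{A}$, then $\sigma_1\le\sigma\le\kappa_G\sigma_1$. In particular, for any $K\neq0$, $T\in\operatorname{rad}(\operatorname{Alg}\mathcal{L})$ if and only if $T\otimes1\in\operatorname{rad}(\operatorname{Alg}(\mathcal{L}\otimes1_K))$.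
\end{theorem}

To prove that an operator $T\notin I_\phi$ is outside the radical one must produce a single $B\in\mathcal{A}$ with $BT$ not quasinilpotent. In a nest such operators are plentiful. If $E=N-M$ and $E'=N'-M'$ are orthogonal nonzero intervals of a nest, then after exchanging them if necessary $N\le M'$, and $E\,B(H)\,E'\subseteq\mathcal{A}$, since every $L$ in the nest satisfies $L\le M'$ or $L\ge N$. A general CSL offers nothing of this kind; if $\mathcal{L}$ is the set of all projections in $L^\infty[0,1]$ acting on $L^2[0,1]$, then $\mathcal{A}=L^\infty[0,1]$. So the operators $B$ are not written down. They come from an interpolation lemma, and they enter through a duality: either $\mathcal{A}$ contains a contraction that feeds the output of $T$ back into its input, or there is a monotone weight whose level sets cut $T$ into small blocks. Section~\ref{sec:model} shows this duality in a finite model. Section~\ref{sec:basic} collects the basic facts and proves the inclusion $\bigcap_\phi I_\phi\subseteq\operatorname{rad}\mathcal{A}$,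 so that the paper is self-contained. Sections~\ref{sec:weights}--\ref{sec:mult} develop the tools: weights, interpolation and duality, and the removal of the multiplicity that duality introduces. Section~\ref{sec:local} turns~\eqref{eq:rad} into a uniform estimate near $\phi$. Section~\ref{sec:cut} contains the core of the argument, and Sections~\ref{sec:main} and~\ref{sec:dist} prove the two theorems.

\section{A finite model}\label{sec:model}

Two quantities drive the proof. For a CSL $\mathcal{L}$ and a contraction $T\in\mathcal{A}$ put $u_0=1$ and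
\[
u_m=\sup\{\|(BT)^m\|:B\in\mathcal{A},\ \|B\|\le1\}\qquad(m\ge1).
\]
For $X\in\mathcal{A}$ and $\varepsilon>0$, the \emph{cut number} $k_\varepsilon(X)$ is the least $k$ for which there is a chain $0=M_0\le\dots\le M_k=I$ in $\mathcal{L}$ whose \emph{gaps} $C_i=M_i-M_{i-1}$ satisfy $\|C_iXC_i\|\le\varepsilon$; it is $\infty$ if there is no such chain. By Proposition~\ref{prop:easy} below, $\bigcap_\phi I_\phi$ is the set of $T$ with $k_\varepsilon(T)<\infty$ for all $\varepsilon>0$. The heart of the matter is that decay of $u_m$ bounds cut numbers, with a bound that does not depend on the lattice.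

Let $H=\mathbb{C}^{2p}$ with orthonormal basis $e_1,f_1,\dots,e_p,f_p$. Fix any partial order on the basis with $e_b<f_b$ for all $b$, and let $\mathcal{L}$ consist of the projections onto the spans of down-sets. A matrix unit sending the basis vector $y$ to the basis vector $y'$ lies in $\mathcal{A}$ exactly when $y'\le y$. Let $Tf_b=e_b$ and $Te_b=0$. Then $T\in\mathcal{A}$ and $\|T\|=1$, and for $\varepsilon<1$ a chain is admissible for $k_\varepsilon(T)$ exactly when no gap contains both $e_b$ and $f_b$. If the only relations are $e_b<f_b$, one cut, at the span of all $e_b$, separates all pairs in parallel and $k_\varepsilon(T)=2$. If the order is total, $e_1<f_1<e_2<\dots<f_p$, each pair needs its own cut and $k_\varepsilon(T)=p+1$.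

In general, write $b'\prec b$ if $f_{b'}\le e_b$, that is, if $\mathcal{A}$ can carry the output $e_b$ of $T$ to the input $f_{b'}$. This is a strict partial order, since $e_b<f_b$. Let $h$ be the largest size of a $\prec$-chain.

\emph{Long chains give large powers.} If $b_1\prec\dots\prec b_h$, let $B$ send $e_{b_i}$ to $f_{b_{i-1}}$ for $2\le i\le h$ and the other basis vectors to $0$. The $b_i$ are distinct, so the $h-1$ matrix units fit into one contraction $B\in\mathcal{A}$, and $(BT)^{h-1}f_{b_h}=f_{b_1}$. Hence $u_{h-1}=1$.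

\emph{Short chains give few cuts.} For a basis vector $y$ let $\operatorname{ht}(y)$ be the largest $j$ for which there are $b_1\prec\dots\prec b_j$ with $f_{b_j}\le y$, and $\operatorname{ht}(y)=0$ if no $f_b$ lies below $y$. This function is increasing, takes values in $\{0,\dots,h\}$, and satisfies $\operatorname{ht}(f_b)\ge\operatorname{ht}(e_b)+1$, because a chain for $e_b$ can be extended by $b$. Its sublevel sets are down-sets that separate every $e_b$ from $f_b$. Hence $k_\varepsilon(T)\le h+1$.

Since $u_m$ decreases with $m$, we conclude: if $u_m<1$, then $h\le m$ and $k_\varepsilon(T)\le m+1$, whatever $p$ and the order are. Note also that for $0<c<1$ the increasing diagonal operator $g=c^{-2\operatorname{ht}}$ satisfies $T^*gT\le c^2g$. In the general proof such an inequality replaces the height function, and it is obtained by Hahn--Banach separation. Two features of the model fail in general. Separation produces vectors in $H\otimes\ell^2$ rather than in $H$, and the return to $H$ replaces one feedback operator by several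 different ones. Several operators can be assembled into one $B$ only when, as above, they act between distinct cells. Section~\ref{sec:cut} is designed to enforce this.

\section{Intervals, finite sublattices and the inclusion $\bigcap I_\phi\subseteq\operatorname{rad}\mathcal{A}$}\label{sec:basic}

We use the following textbook facts. The weak* topology on $B(H)$, the dual of the trace class, agrees on bounded sets with the weak operator topology (WOT), and closed balls are compact in it. A convex set has the same closure in WOT and in the strong operator topology (SOT). On bounded sets, multiplication and the map $X\mapsto X\otimes1_K$ are SOT-continuous, and a norm bound passes to SOT-limits. If $(P_i)$ and $(P_i')$ are two families of mutually orthogonal projections and $\sup_i\|X_i\|<\infty$, then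
\begin{equation}\label{eq:orth}
\Big\|\sum_iP_i'X_iP_i\Big\|=\sup_i\|P_i'X_iP_i\|,
\end{equation}
the sum converging strongly. If $a_n\ge0$ and $a_{m+n}\le a_ma_n$, then $\lim a_n^{1/n}=\inf a_n^{1/n}$ (Fekete's lemma), and for $\theta$ larger than this limit there is $C\ge1$ with $a_n\le C\theta^n$ for all $n$.

A CSL is complete: the finite joins of a family form an increasing net, which converges strongly to the join, and likewise for meets. The same limit shows $J\bigvee_iN_i=\bigvee_iJN_i$ for $J,N_i\in\mathcal{L}$. We have $\mathcal{L}''\subseteq\mathcal{L}'\subseteq\mathcal{A}$, and $\mathcal{L}''$ is abelian and contains all intervals. For $L,M\in\mathcal{L}$ the projection $LM^\perp=L-LM$ is an interval, and $NM^\perp N'M'^\perp=(N\wedge N')(M\vee M')^\perp$, so products of intervals are intervals. The same formula shows that $\mathcal{E}_\phi$ is closed under products, since $\phi(N\wedge N')=1$ and $\phi(N\wedge N'\wedge(M\vee M'))=0$ when both factors lie in $\mathcal{E}_\phi$. The set $\mathcal{E}_\phi$ contains $N=N-0$ if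 $\phi(N)=1$ and $N^\perp=I-N$ if $\phi(N)=0$, and it does not contain $0$, because $\phi(L)\ne\phi(M)$ forces $L\ne M$.

\begin{lemma}\label{lem:compress}
Let $K\ne0$ be a Hilbert space and $E=N-M$ an interval.
\begin{enumerate}
\item[(a)] If $B\in\mathcal{A}_K$ is a contraction and $D\in\mathcal{L}$, then $B^*D^\perp B\le D^\perp$, that is, $\|D^\perp Bz\|\le\|D^\perp z\|$ for all $z$.
\item[(b)] The map $X\mapsto EXE$ sends $\mathcal{A}_K$ into itself and is multiplicative on $\mathcal{A}_K$.
\item[(c)] $\mathcal{L}_E=\{LE:L\in\mathcal{L}\}$ is a CSL on $EH$, and $\operatorname{Alg}\mathcal{L}_E=E\mathcal{A}E\subseteq\mathcal{A}$, operators on $EH$ being extended by $0$.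
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Invariance gives $D^\perp B=D^\perp BD^\perp$, so $\|D^\perp Bz\|=\|D^\perp BD^\perp z\|\le\|D^\perp z\|$.

(b) $E\in\mathcal{A}_K$, so $EXE\in\mathcal{A}_K$. Since $M^\perp X=M^\perp XM^\perp$ and $YN=NYN$, we get $EXYE=EM^\perp XYNE=EX\,M^\perp N\,YE=EXEYE$.

(c) $\mathcal{L}_E$ is a lattice of commuting projections. If $L_iE\to P$ strongly, then $(L_i\wedge N)\vee M=L_iE+M\in\mathcal{L}$ converges to $P+M$, so $P+M\in\mathcal{L}$ and $P=(P+M)E\in\mathcal{L}_E$. For $X=EXE$ we have $L^\perp XL=(E-LE)X(LE)$, so $X\in\mathcal{A}$ if and only if $X\in\operatorname{Alg}\mathcal{L}_E$.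
\end{proof}

Part (b) is the triangular structure in its most useful form. With the closure of $\mathcal{E}_\phi$ under products, it shows that $I_\phi$ is an ideal.

Every finite subset of $\mathcal{L}$ lies in a finite sublattice, since commuting projections generate a finite Boolean algebra; so the finite sublattices form a directed set. An atom of $F$ is a nonzero product of projections $N$ and $N^\perp$ with $N\in F$, hence an interval. Three properties of $\Delta_F$ will be used.

\begin{itemize}
\item $\Delta_F$ is contractive by \eqref{eq:orth}, and it maps $\mathcal{A}$ into $\mathcal{A}$ multiplicatively by Lemma~\ref{lem:compress}(b) and the orthogonality of the atoms.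
\item $\Delta_F(X)$ is the average of $WXW^*$ over the finite group $\mathcal{W}_F$ of unitaries $W=\sum\pm E\in\mathcal{L}''$, the sum running over the atoms: averaging over signs kills $EXE'$ for $E\ne E'$.
\item The atoms of $F$ are exactly the gaps of any maximal chain $0=N_0<\dots<N_n=I$ in $F$. Indeed, for $N\in F$ and $G=N_i-N_{i-1}$, the element $N_{i-1}\vee(N\wedge N_i)$ of $F$ lies between $N_{i-1}$ and $N_i$, so it equals one of them, and multiplying by $G$ gives $NG\in\{0,G\}$. Thus $G$ is an atom, and the gaps sum to $I$.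
\end{itemize}

For any chain $0=N_0\le\dots\le N_n=I$ in $\mathcal{L}$ with gaps $C_i$ and any $X\in\mathcal{A}_K$ we have $C_{i'}XC_i=0$ for $i'>i$, because $C_i\le N_i$ and $C_{i'}\le N_i^\perp$. Conjugation by a step weight damps the blocks above the diagonal.

\begin{lemma}\label{lem:step}
Let $g=\sum_{i=1}^n\gamma_iC_i$ be a step weight with chain $(N_i)$ and gaps $C_i$, and let $X\in\mathcal{A}$.
\begin{enumerate}
\item[(a)] $\|gBg^{-1}\|\le1$ for every contraction $B\in\mathcal{A}_K$.
\item[(b)] $\|C_iXC_i\|\le\|gXg^{-1}\|$ for all $i$.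
\item[(c)] If $\gamma_i=\beta^{-i}$ with $0<\beta<1$, then $\|gXg^{-1}\|\le\max_i\|C_iXC_i\|+\|X\|\,\beta/(1-\beta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $C_l$ we have $N_i^\perp=1$ for $i<l$ and $N_i^\perp=0$ for $i\ge l$, so $g^2=\gamma_1^2I+\sum_{i=1}^{n-1}(\gamma_{i+1}^2-\gamma_i^2)N_i^\perp$. The coefficients are nonnegative, so $B^*g^2B\le g^2$ by Lemma~\ref{lem:compress}(a), that is, $\|gBv\|\le\|gv\|$.

(b) $C_igXg^{-1}C_i=\gamma_i\gamma_i^{-1}C_iXC_i$.

(c) $gXg^{-1}=\sum_{d\ge0}\beta^d\sum_{i>d}C_{i-d}XC_i$; apply \eqref{eq:orth} to each inner sum.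
\end{proof}

\begin{lemma}\label{lem:gap}
Let $T\in\mathcal{A}$ and $E\in\mathcal{E}_\phi$. Every finite chain in $\mathcal{L}_E$ from $0$ to $E$ has a gap $X$ with $\|XTX\|\ge r_\phi(T)$.
\end{lemma}

\begin{proof}
Write the elements of the chain as $N_iE$ with $N_i\in\mathcal{L}$, and let $P$ be the product of $E$, of the $N_i$ with $\phi(N_i)=1$ and of the $N_i^\perp$ with $\phi(N_i)=0$. Then $P\in\mathcal{E}_\phi$, so $P\ne0$ and $\|PTP\|\ge r_\phi(T)$. For each $i$, $PN_iE\in\{0,P\}$, so $PX\in\{0,P\}$ for each gap $X$. The gaps sum to $E\ge P$, so $P\le X$ for some gap, and $\|XTX\|\ge\|PTP\|$.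
\end{proof}

\begin{proposition}\label{prop:easy}
Let $T\in\mathcal{A}$.
\begin{enumerate}
\item[(a)] $r(T)=\max_\phi r_\phi(T)$.
\item[(b)] $r(T)=\inf\{\varepsilon>0:k_\varepsilon(T)<\infty\}=\inf_g\|gTg^{-1}\|$, where $g$ runs over the step weights.
\item[(c)] $\bigcap_\phi I_\phi=\{T\in\mathcal{A}:r(T)=0\}\subseteq\operatorname{rad}\mathcal{A}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Lemma~\ref{lem:gap} with $E=I$, applied to a maximal chain of $F$, gives $r_\phi(T)\le\|\Delta_F(T)\|$; so $r_\phi\le r$. For the converse, let $E_F^\phi$ be the product of the $N\in F$ with $\phi(N)=1$ and the $N^\perp$, $N\in F$, with $\phi(N)=0$, and let $\Psi_F=\{\phi:\|E_F^\phi TE_F^\phi\|\ge r(T)\}$. The space $\operatorname{Hom}(\mathcal{L},2)$ is a closed subset of $\{0,1\}^{\mathcal{L}}$, hence compact, and $\Psi_F$ is closed because membership depends only on $\phi|_F$. It is nonempty: some atom $E$ of $F$ has $\|ETE\|=\|\Delta_F(T)\|\ge r(T)$; a character $\chi$ of the commutative $C^*$-algebra $C^*(\mathcal{L})$ with $\chi(E)=1$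 restricts to a homomorphism $\phi$, and for $N\in F$ we have $\phi(N)=1$ if $N\ge E$ and $\phi(N)=0$ if $N\perp E$, so $E_F^\phi=E$. If $F\subseteq F'$, then $E_{F'}^\phi\le E_F^\phi$, so $\Psi_{F'}\subseteq\Psi_F$. By compactness there is $\phi\in\bigcap_F\Psi_F$. For $E=L-M\in\mathcal{E}_\phi$ the sublattice $F=\{0,M,L,I\}$ has $E_F^\phi=E$, so $\|ETE\|\ge r(T)$. Thus $r_\phi(T)\ge r(T)$.

(b) A finite chain from $0$ to $I$ is a finite sublattice whose atoms are the nonzero gaps, and the atoms of any $F$ are the gaps of a chain. So $r(T)$ is the infimum over finite chains of $\max_i\|C_iTC_i\|$, which is the first equality. The second follows from Lemma~\ref{lem:step}(b) and from Lemma~\ref{lem:step}(c) with $\beta\to0$.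

(c) The equality is (a). By (b), the spectral radius of any $X\in\mathcal{A}$ is at most $r(X)$, and $r(BT)\le\|B\|r(T)$ since $\Delta_F$ is multiplicative and contractive. If $r(T)=0$, every $BT$ is quasinilpotent, and \eqref{eq:rad} applies.
\end{proof}

\section{Monotone weights}\label{sec:weights}

Separation arguments need a compact convex set of weights. Let $\mathcal{P}$ be the weak*-closed convex hull of $\{D^\perp:D\in\mathcal{L}\}$. It is weak*-compact, contains $0$ and $I$, consists of positive contractions, and lies in the abelian algebra $\mathcal{L}''$. In the model of Section~\ref{sec:model} it is the set of increasing functions with values in $[0,1]$. The next lemma says that the sublevel sets of such a function are down-sets. For a self-adjoint $g$ we write $\{g<t\}$, $\{g\ge t\}$ and so on for its spectral projections.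

\begin{lemma}\label{lem:level}
Let $g=\alpha I+\varrho k$ with $k\in\mathcal{P}$ and $\alpha,\varrho\ge0$. Then $\{g<t\}\in\mathcal{L}$ for every real $t$.
\end{lemma}

\begin{proof}
The case $\varrho=0$ is trivial. Otherwise put $q=I-k$; it lies in $\mathcal{Q}$, the weak*-closed convex hull of $\mathcal{L}$, which is also the WOT- and the SOT-closure of the bounded convex set $\operatorname{conv}\mathcal{L}$. For a suitable $t'$ we have $\{g<t\}=\{q>t'\}=\bigvee_n\{q\ge t'+1/n\}$. As $0\le q\le I$ and $\mathcal{L}$ is complete, it suffices to show $\{q\ge t\}\in\mathcal{L}$ for $0<t\le1$. We show that this projection lies in $\mathcal{Q}$ and that every projection in $\mathcal{Q}$ lies in $\mathcal{L}$.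

Let $q'=\sum_j\lambda_jN_j$ be a finite convex combination of elements of $\mathcal{L}$. On an atom of the Boolean algebra generated by the $N_j$, $q'$ equals the sum of the $\lambda_j$ for which $N_j$ contains the atom. Hence, for $\rho>0$, $\{q'\ge\rho\}$ is the join of the meets $\bigwedge_{j\in S}N_j$ over the index sets $S$ with $\sum_{j\in S}\lambda_j\ge\rho$, and it lies in $\mathcal{L}$. Let $f:[0,1]\to[0,1]$ be continuous and nondecreasing with $f(0)=0$. For $\rho>0$ the projection $\{f(q')\ge\rho\}$ is $0$ or equals $\{q'\ge\rho'\}$ with $\rho'=\min f^{-1}[\rho,1]>0$. Since $q'$ has finite spectrum, $f(q')=\int_0^1\{f(q')\ge\rho\}\,d\rho$ is a finite convex combination of elements of $\mathcal{L}$. If $q_i\to q$ strongly with $q_i\in\operatorname{conv}\mathcal{L}$, then $f(q_i)\to f(q)$ strongly (approximate $f$ uniformly by polynomials), so $f(q)\in\mathcal{Q}$. Taking such functions $f_n$ decreasing pointwise to the indicator function of $[t,1]$, we get $\{q\ge t\}\in\mathcal{Q}$.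

Now let $P\in\mathcal{Q}$ be a projection, $x_1,\dots,x_n\in H$ and $\delta>0$. For $q'=\sum_j\lambda_jN_j$,
\[
\sum_j\lambda_j\sum_i\big(\|N_jP^\perp x_i\|^2+\|N_j^\perp Px_i\|^2\big)=\sum_i\big(\langle q'P^\perp x_i,P^\perp x_i\rangle+\langle(I-q')Px_i,Px_i\rangle\big).
\]
The right side tends to $0$ as $q'\to P$ weakly; choose $q'$ making it less than $\delta^2$. Then some $j$ has $\sum_i(\|N_jP^\perp x_i\|^2+\|N_j^\perp Px_i\|^2)<\delta^2$, and $(N_j-P)x_i=N_jP^\perp x_i-N_j^\perp Px_i$ is a difference of orthogonal vectors, so $\|(N_j-P)x_i\|<\delta$. Thus $P$ is in the strong closure of $\mathcal{L}$, which is $\mathcal{L}$.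
\end{proof}

\begin{corollary}\label{cor:level}
Let $X\in\mathcal{A}$, $c,\varrho>0$ and $g\in I+\varrho\mathcal{P}$ with $X^*gX\le c^2g$. For every $\lambda>1$ there is a finite chain in $\mathcal{L}$ from $0$ to $I$ whose gaps $C_j$ satisfy $\|C_jXC_j\|\le\lambda^{1/2}c$.
\end{corollary}

\begin{proof}
Since $I\le g\le(1+\varrho)I$, the projections $\{g<\lambda^j\}\in\mathcal{L}$, $j\ge0$, start at $0$ and reach $I$ after finitely many steps. The gaps $C_j=\{\lambda^{j-1}\le g<\lambda^j\}$ commute with $g\ge0$, so
\[
\lambda^{j-1}\|C_jXC_jv\|^2\le\langle gXC_jv,XC_jv\rangle\le c^2\langle gC_jv,C_jv\rangle\le c^2\lambda^j\|v\|^2.\qedhere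
\]
\end{proof}

\begin{remark}\label{rem:closed}
Theorem~\ref{thm:main} fails for lattices that are not strongly closed. Let $H$ have orthonormal basis $e_n,f_n$ $(n\ge1)$, let $N_n$ project onto the span of $e_1,\dots,e_n$ and $M_n^\perp$ onto the span of $f_1,\dots,f_n$, and take the chain $\{N_n,M_n:n\ge0\}$. It omits $P=\bigvee N_n$, but every $B$ in its algebra leaves $P$ invariant. For $Tf_n=e_n$, $Te_n=0$ we have $T=PTP^\perp$, so $(BT)^2=0$ and $T$ is in the radical. Yet for $\phi(N_n)=0$, $\phi(M_n)=1$ every $E=M_j-N_i\in\mathcal{E}_\phi$ has $\|ETE\|=1$.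
\end{remark}

\section{Interpolation and duality}\label{sec:dual}

If $x=Az$ for a contraction $A\in\mathcal{A}_K$, then $\|D^\perp x\|\le\|D^\perp z\|$ for all $D\in\mathcal{L}$ by Lemma~\ref{lem:compress}(a). The interpolation lemma is the converse. We need it with an error term $\delta$ and with a constraint: given a chain with gaps $Y_b$ and elements $J_b\in\mathcal{L}$, the operator $A$ must map $Y_b$ into $J_b$. For $D\in\mathcal{L}$ let
\[
N_{b,D}=\bigvee\{N\in\mathcal{L}:NJ_b\le D\},\qquad\text{so that}\quad N_{b,D}J_b\le D .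
\]
A constrained $A$ maps $Y_bN_{b,D}$ into $N_{b,D}J_b\le D$. Hence $D^\perp Az=D^\perp A\sum_bN_{b,D}^\perp Y_bz$, which shows that for $\delta=0$ condition \eqref{eq:interp} below is necessary.

\begin{lemma}\label{lem:interp}
Let $0=D_0\le\dots\le D_p=I$ in $\mathcal{L}$, $Y_b=D_b-D_{b-1}$ and $J_b\in\mathcal{L}$ for $1\le b\le p$. Let $x,z\in H\otimes K$ and $\delta\ge0$ satisfy
\begin{equation}\label{eq:interp}
\|D^\perp x\|^2\le\delta^2+\sum_{b=1}^p\|N_{b,D}^\perp Y_bz\|^2\qquad\text{for all }D\in\mathcal{L}.
\end{equation}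
Then there are a contraction $A\in\mathcal{A}_K$ and $w\in H\otimes K$ with $\|w\|\le\delta$, $x=Az+w$, and $AY_b=J_bAY_b$ for all $b$.
\end{lemma}

In the unconstrained case $p=1$, $J_1=I$ we have $N_{1,D}=D$, and \eqref{eq:interp} reads $\|D^\perp x\|^2\le\delta^2+\|D^\perp z\|^2$.

The proof treats squared norms as masses to be moved downward in the order. We recall the supply--demand form of the max-flow--min-cut theorem. In a finite bipartite graph let the sources $a$ have supplies $\alpha_a\ge0$ and the targets $a'$ have demands $\beta_{a'}\ge0$. If every set $\mathcal{B}$ of targets has total demand at most the total supply of its neighbors, then there are numbers $\pi_{a'a}\ge0$, zero off the edges, with $\sum_a\pi_{a'a}=\beta_{a'}$ and $\sum_{a'}\pi_{a'a}\le\alpha_a$. (Give the edges infinite capacity; if $\mathcal{B}$ is the set of targets on the sink side of a finite cut, the cut has capacity at least the supply of the neighbors of $\mathcal{B}$ plus the demand outside $\mathcal{B}$.)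

\begin{proof}
Let $F$ be a finite sublattice containing all $D_b$ and $J_b$, with atoms $E_a$. Each atom lies in exactly one gap, $E_a\le Y_{b(a)}$. Let $N_a$ be the smallest element of $F$ containing $E_a$, and put $\mu_a=\|E_az\|$, $\nu_a=\|E_ax\|$. The sources are the atoms $a$, with supply $\mu_a^2$, and an extra source $\infty$ with supply $\delta^2$. The targets are the atoms $a'$, with demand $\nu_{a'}^2$. Join $a$ to $a'$ if $E_{a'}\le N_aJ_{b(a)}$, and join $\infty$ to every target.

Let $\mathcal{B}$ be a nonempty set of targets and $\Gamma$ the set of sources $a\ne\infty$ joined to some element of $\mathcal{B}$. Let $D$ be the join of all $N\in F$ orthogonal to every $E_{a'}$, $a'\in\mathcal{B}$. Then $D$ is itself orthogonal to these atoms, so $\sum_{\mathcal{B}}\nu_{a'}^2\le\|D^\perp x\|^2$. If $a\notin\Gamma$ and $b=b(a)$, then $N_aJ_b\in F$ contains no $E_{a'}$ with $a'\in\mathcal{B}$, hence is orthogonal to all of them; so $N_aJ_b\le D$ and $E_a\le N_a\le N_{b,D}$. Therefore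
\[
\sum_b\|N_{b,D}^\perp Y_bz\|^2=\sum_a\|N_{b(a),D}^\perp E_az\|^2\le\sum_{a\in\Gamma}\mu_a^2,
\]
and \eqref{eq:interp} gives $\sum_{\mathcal{B}}\nu_{a'}^2\le\delta^2+\sum_\Gamma\mu_a^2$. So there is a transport $\pi\ge0$ along the edges with $\sum_a\pi_{a'a}+\pi_{a'\infty}=\nu_{a'}^2$, $\sum_{a'}\pi_{a'a}\le\mu_a^2$ and $\sum_{a'}\pi_{a'\infty}\le\delta^2$. Put
\[
A_Fv=\sum_{a,a'}\frac{\pi_{a'a}}{\mu_a^2\nu_{a'}^2}\langle v,E_az\rangle E_{a'}x,\qquad w_F=\sum_{a'}\frac{\pi_{a'\infty}}{\nu_{a'}^2}E_{a'}x,
\]
omitting the terms with zero denominator, whose $\pi$ vanishes. Since $\langle z,E_az\rangle=\mu_a^2$, we get $A_Fz+w_F=x$, and $\|w_F\|^2=\sum\pi_{a'\infty}^2/\nu_{a'}^2\le\sum\pi_{a'\infty}\le\delta^2$. In the orthonormal systems $E_az/\mu_a$ and $E_{a'}x/\nu_{a'}$ the operator $A_F$ has the matrix $m_{a'a}=\pi_{a'a}/(\mu_a\nu_{a'})\ge0$, with $\sum_am_{a'a}\mu_a\le\nu_{a'}$ and $\sum_{a'}m_{a'a}\nu_{a'}\le\mu_a$. These are the hypotheses of the Schur test, which gives $\|A_F\|\le1$. Each term of $A_F$ maps $E_a$ into some $E_{a'}\le N_aJ_{b(a)}$.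 For $N\in F$, either $E_aN=0$ or $N\ge N_a\ge E_{a'}$; so $N^\perp A_FN=0$. Also $A_FY_b=J_bA_FY_b$.

As $F$ increases, the net $(A_F,w_F)$ has a subnet converging to some $(A,w)$, in WOT and weakly. Every $N\in\mathcal{L}$ belongs to $F$ eventually, so $A\in\mathcal{A}_K$, and the other properties pass to the limit.
\end{proof}

The second ingredient is separation. It is here that the multiplicity space $\ell^2$ appears: a positive normal functional on $B(H)$ is a vector functional only after amplification.

\begin{lemma}\label{lem:sep}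
Let $H_1,\dots,H_p$ be Hilbert spaces and $\mathcal{C}$ a nonempty weak*-compact convex subset of $\bigoplus_bB(H_b)_{sa}$ that contains no tuple $(y_b)$ with $y_b\le0$ for all $b$. Then there are $x_b\in H_b\otimes\ell^2$ with $\sum_b\langle y_bx_b,x_b\rangle>0$ for all $(y_b)\in\mathcal{C}$.
\end{lemma}

\begin{proof}
The cone of nonpositive tuples is convex and weak*-closed, so a weak*-continuous real functional $(y_b)\mapsto\sum_b\operatorname{tr}(\rho_by_b)$, with self-adjoint trace class $\rho_b$, has supremum over the cone less than its minimum over $\mathcal{C}$. A functional bounded above on a cone is $\le0$ there, with supremum $0$. So $\rho_b\ge0$, and the functional is positive on $\mathcal{C}$. If $\rho_b=\sum_i\lambda_i\langle\cdot,f_i\rangle f_i$ with $f_i$ orthonormal, then $\operatorname{tr}(\rho_by)=\langle yx_b,x_b\rangle$ for $x_b=\sum_i\sqrt{\lambda_i}\,f_i\otimes e_i$.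
\end{proof}

Together the two lemmas give the duality between feedback and weights.

\begin{proposition}\label{prop:dual}
Let $X\in\mathcal{A}$ and $C,t>0$ satisfy $\|X(AX)^m\|\le Ct^{m+1}$ for all $m\ge0$ and all contractions $A\in\mathcal{A}_{\ell^2}$. For each $c>t$ there are $\varrho>0$ and $g\in I+\varrho\mathcal{P}$ with $X^*gX\le c^2g$.
\end{proposition}

\begin{proof}
Take $\varrho>(Ct/(c-t))^2$ and suppose that no such $g$ exists. The set $\{X^*gX-c^2g:g\in I+\varrho\mathcal{P}\}$ is convex and weak*-compact, so Lemma~\ref{lem:sep} gives $x\in H\otimes\ell^2$ with $\langle gz,z\rangle>c^2\langle gx,x\rangle$ for all $g\in I+\varrho\mathcal{P}$, where $z=Xx$. The choice $g=I$ shows $z\ne0$. The choice $g=I+\varrho D^\perp$ gives $c^2\|D^\perp x\|^2\le\varrho^{-1}\|z\|^2+\|D^\perp z\|^2$. By the unconstrained case of Lemma~\ref{lem:interp}, $cx=AXx+w$ with a contraction $A\in\mathcal{A}_{\ell^2}$ and $\|w\|\le\varrho^{-1/2}\|z\|$. Substituting $x=c^{-1}(w+AXx)$ repeatedly,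
\[
z=Xx=\sum_{k<n}c^{-k-1}X(AX)^kw+c^{-n}X(AX)^nx .
\]
The last term has norm at most $Ct(t/c)^n\|x\|\to0$. Hence $\|z\|\le C\sum_{k\ge0}(t/c)^{k+1}\|w\|=\frac{Ct}{c-t}\|w\|<\|z\|$, a contradiction.
\end{proof}

\section{Removing multiplicity}\label{sec:mult}

Membership in $\operatorname{rad}\mathcal{A}$ says nothing, a priori, about feedback operators in $\mathcal{A}_{\ell^2}$. The next lemma trades them for operators in $\mathcal{A}$ at the cost of a constant per factor. After diagonalizing a maximal abelian algebra that contains $\mathcal{L}$, a vector of $H\otimes\mathbb{C}^d$ is a $\mathbb{C}^d$-valued function. Its pointwise norm is a vector of $H$, and norms are all that Lemma~\ref{lem:interp} sees. Its direction acts on $T$ as a Schur multiplier by a Gram matrix, and this is controlled by \emph{Grothendieck's inequality}: there is a least constant $\kappa_G<\infty$ such that for every finite complex matrix $(c_{\beta\alpha})$ and all unit vectors $\xi_\alpha,\zeta_\beta$ in a complex Hilbert space,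
\[
\Big|\sum c_{\beta\alpha}\langle\xi_\alpha,\zeta_\beta\rangle\Big|\le\kappa_G\max\Big\{\Big|\sum c_{\beta\alpha}f_\alpha h_\beta\Big|:|f_\alpha|=|h_\beta|=1\Big\}.
\]
We use the dual form: the matrix $(\langle\xi_\alpha,\zeta_\beta\rangle)$ lies in $\kappa_G$ times the convex hull of the matrices $(f_\alpha h_\beta)$. Indeed, this hull is compact and invariant under unimodular scalars, so a real functional $\operatorname{Re}\sum c_{\beta\alpha}(\cdot)_{\beta\alpha}$ separating the Gram matrix from it would violate the inequality.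

\begin{lemma}\label{lem:mult}
Let $T\in\mathcal{A}$, let $Y_0,\dots,Y_k$ be intervals and $T_i=Y_iTY_i$. Let $v$ be the supremum of $\|T_kB_kT_{k-1}\cdots B_1T_0\|$ over contractions $B_i\in\mathcal{A}$, and $v_\infty$ the supremum over contractions $B_i\in\mathcal{A}_{\ell^2}$. Then $v_\infty\le\kappa_G^{k+1}v$.
\end{lemma}

\begin{proof}
\emph{Finite multiplicity.} Let $p_d\to1$ be the projections of $\ell^2$ onto the first $d$ coordinates. The compressions $(1\otimes p_d)B_i(1\otimes p_d)$ are contractions in $\mathcal{A}_{\mathbb{C}^d}$ converging strongly to $B_i$, so the products converge strongly, and it suffices to treat contractions $B_i\in\mathcal{A}_{\mathbb{C}^d}$. Let $x_0\in H\otimes\mathbb{C}^d$ with $\|x_0\|\le1$, and put $z_i=T_ix_i$, $x_{i+1}=B_{i+1}z_i$. We must show $\|z_k\|\le\kappa_G^{k+1}v$. By Lemma~\ref{lem:compress}(a), $\|D^\perp x_{i+1}\|\le\|D^\perp z_i\|$ for all $D\in\mathcal{L}$.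

\emph{A function model.} By Zorn's lemma $\mathcal{L}$ lies in a maximal abelian self-adjoint algebra $\mathcal{M}=\mathcal{M}'$, and $\mathcal{M}\subseteq\mathcal{L}'\subseteq\mathcal{A}$. As $H$ need not be separable, we pass to a cyclic piece. Let $\eta_1,\dots,\eta_n\in H$ be the components of all $x_i$ and $z_i$, and let $Q\in\mathcal{M}'=\mathcal{M}$ be the projection onto the closed span of the sets $\mathcal{M}\eta_l$. If $Q=0$ there is nothing to prove. Recursively let $\eta_l'=(I-Q_1-\dots-Q_{l-1})\eta_l$ and let $Q_l\in\mathcal{M}$ project onto $\overline{\mathcal{M}\eta_l'}$. The $Q_l$ are mutually orthogonal, lie under $Q$, and $\eta_l\in(Q_1+\dots+Q_l)H$, so $\sum_lQ_l=Q$. The vector $\eta'=\sum_l\eta_l'$ has $Q_l\eta'=\eta_l'$, so it is cyclic for $\mathcal{M}Q$ on $QH$. Normalize it, let $\Omega$ be the Gelfand spectrum of $\mathcal{M}Q\cong C(\Omega)$, and let $\mu$ be the probability measure representing $f\mapsto\langle f\eta',\eta'\rangle$. The map $f\mapsto f\eta'$ extends to a unitary $L^2(\Omega,\mu)\to QH$ that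 carries $\mathcal{M}Q$ to the multiplications by $C(\Omega)$. The multiplications by $L^\infty(\Omega,\mu)$ commute with these, and the commutant of $\mathcal{M}Q$ on $QH$ is $\mathcal{M}Q$; so $\mathcal{M}Q$ is identified with $L^\infty(\Omega,\mu)$.

\emph{Norms and directions.} View $x_i,z_i$ in $L^2(\Omega,\mu;\mathbb{C}^d)$ and write $x_i=|x_i|\xi_i$, $z_i=|z_i|\zeta_i$, with pointwise norms $|x_i|,|z_i|\in L^2(\Omega,\mu)=QH$ and measurable fields $\xi_i,\zeta_i$ of unit vectors. Each $D^\perp Q$ is multiplication by an indicator function, so $\|D^\perp|x_{i+1}|\|=\|D^\perp x_{i+1}\|\le\|D^\perp z_i\|=\|D^\perp|z_i|\|$. The unconstrained case of Lemma~\ref{lem:interp}, with $K=\mathbb{C}$ and $\delta=0$, gives contractions $A_{i+1}\in\mathcal{A}$ with $A_{i+1}|z_i|=|x_{i+1}|$. For a unit field $\xi$ let $M_\xi:L^2\to L^2\otimes\mathbb{C}^d$ be the isometry $f\mapsto f\xi$. Then $|z_i|=M_{\zeta_i}^*z_i=\Phi_i|x_i|$ with $\Phi_i=M_{\zeta_i}^*(QT_iQ\otimes1)M_{\xi_i}$, and therefore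
\[
\|z_k\|=\big\||z_k|\big\|\le\|\Phi_kA_k\Phi_{k-1}\cdots A_1\Phi_0\|,
\]
where the $\Phi_i$ are extended by $0$ to $H$.

\emph{Grothendieck's inequality.} Let $\delta>0$. Partitioning the unit sphere of $\mathbb{C}^d$ into finitely many Borel sets of diameter less than $\delta$, replace $\xi_i,\zeta_i$ by finitely valued unit fields within $\delta$ uniformly. This changes $\Phi_i$ by at most $2\delta\|T\|$ in norm. If the new fields take the values $\xi_\alpha$ on the cells $Q_\alpha$ and $\zeta_\beta$ on the cells $Q_\beta'$ of two finite partitions of $Q$ in $\mathcal{M}Q$, the new operator is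
\[
\widetilde\Phi_i=\sum_{\alpha,\beta}\langle\xi_\alpha,\zeta_\beta\rangle\,Q_\beta'T_iQ_\alpha .
\]
By the dual form of the inequality, $\widetilde\Phi_i$ is $\kappa_G$ times a convex combination of operators $UT_iV$ with $U=\sum_\beta h_\beta Q_\beta'$ and $V=\sum_\alpha f_\alpha Q_\alpha$, which are contractions in $\mathcal{M}\subseteq\mathcal{A}$. Hence $\widetilde\Phi_kA_k\cdots A_1\widetilde\Phi_0$ is $\kappa_G^{k+1}$ times a convex combination of products
\[
U_k\,T_k\,(V_kA_kU_{k-1})\,T_{k-1}\cdots(V_1A_1U_0)\,T_0\,V_0,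
\]
each of norm at most $v$. Letting $\delta\to0$ gives $\|z_k\|\le\kappa_G^{k+1}v$.
\end{proof}

Even when $B_1=\dots=B_k$, the contractions $V_iA_iU_{i-1}$ produced by the proof depend on $i$. This is the price of removing multiplicity.

\section{Localization}\label{sec:local}

Condition \eqref{eq:rad} concerns one $B$ at a time. A gluing argument makes it uniform in $B$ on a small interval around $\phi$. Fix a contraction $T\in\mathcal{A}$. For an interval $E$ let $u_m(E)$ be the number $u_m$ of Section~\ref{sec:model} for the triple $(EH,\mathcal{L}_E,ETE)$: $u_0(E)=1$ and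
\[
u_m(E)=\sup\{\|(B\,ETE)^m\|:B\in\operatorname{Alg}\mathcal{L}_E,\ \|B\|\le1\}.
\]
Since $u_{m+n}(E)\le u_m(E)u_n(E)$, the limit $\tau(E)=\lim u_m(E)^{1/m}=\inf_{m\ge1}u_m(E)^{1/m}\le1$ exists. If $E\le E'$ and $B\in E\mathcal{A}E\subseteq E'\mathcal{A}E'$, then $E(B\,E'TE')^mE=(B\,ETE)^m$ by Lemma~\ref{lem:compress}(b). So $u_m(E)$ and $\tau(E)$ increase with $E$.

\begin{proposition}\label{prop:local}
If $T\in\operatorname{rad}\mathcal{A}$ and $\|T\|\le1$, then $\inf_{E\in\mathcal{E}_\phi}\tau(E)=0$ for every $\phi$.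
\end{proposition}

\begin{proof}
Suppose $\tau(E)\ge\tau_0>0$ for all $E\in\mathcal{E}_\phi$; then $\tau_0\le1$. We want mutually orthogonal intervals, each carrying a contraction $B_n'$ for which a high power of $B_n'T$ is large, and then add the $B_n'$. Such intervals can be peeled off a net that decreases to $0$. The net $\mathcal{E}_\phi$, directed downward, decreases instead to the interval $E_\infty=L_\infty M_\infty^\perp$, where $L_\infty=\bigwedge\{N:\phi(N)=1\}$ and $M_\infty=\bigvee\{M:\phi(M)=0\}$ lie in $\mathcal{L}$ by completeness. We first remove $E_\infty$.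

\emph{Step 1: $E_\infty TE_\infty=0$.} Each $N\in\mathcal{L}$ contains $E_\infty$ (if $\phi(N)=1$) or is orthogonal to it (if $\phi(N)=0$). So $B(E_\infty H)\subseteq\mathcal{A}$, and $X=(E_\infty TE_\infty)^*\in\mathcal{A}$. By Lemma~\ref{lem:compress}(b), $E_\infty(XT)^nE_\infty=(XX^*)^n$ has norm $\|X\|^{2n}$. Since $XT$ is quasinilpotent, $X=0$. In particular $\tau(E_\infty)=0$.

\emph{Step 2: splitting.} Let $G_1=L_\infty M_\infty$, $G_2=E_\infty$, $G_3=L_\infty^\perp$ be the gaps of the chain $0\le L_\infty M_\infty\le L_\infty\le I$. We claim $\tau(E)\le\max_i\tau(EG_i)$ for every interval $E$. Let $B\in\operatorname{Alg}\mathcal{L}_E$ be a contraction and $Z=B\,ETE$. As $G_iZG_j=0$ for $i>j$, $Z^m$ is the sum of the products $G_{i_0}ZG_{i_1}Z\cdots ZG_{i_m}$ over the $\binom{m+3}{2}$ sequences $i_0\le\dots\le i_m$ in $\{1,2,3\}$. Such a product consists of at most two off-diagonal blocks, of norm at most $1$, and of at most three powers of the diagonal blocks $G_iZG_i=(EG_iBEG_i)(EG_iTEG_i)$, of total degree between $m-2$ and $m$.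 For $\theta>\max_i\tau(EG_i)$ there is $C\ge1$ with $u_d(EG_i)\le C\theta^d$ for all $d\ge0$ and all $i$, so $u_m(E)\le\binom{m+3}{2}C^3\max(\theta^{m-2},\theta^m)$ and $\tau(E)\le\theta$. This proves the claim.

For $E\in\mathcal{E}_\phi$ we have $EG_2=E_\infty$, so $\tau(EG_1)\ge\tau_0$ or $\tau(EG_3)\ge\tau_0$. If the first failed for $E$ and the second for $E'$, both would fail for $EE'\in\mathcal{E}_\phi$ by monotonicity. So there is a fixed $G\in\{G_1,G_3\}$ with $\tau(EG)\ge\tau_0$ for all $E\in\mathcal{E}_\phi$, and $EG\to E_\infty G=0$ strongly.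

\emph{Step 3: peeling.} Put $E_1=I$. Given $E_n\in\mathcal{E}_\phi$, let $P_n=E_nG$. Since $u_n(P_n)\ge\tau_0^n$, there are a contraction $B_n\in\operatorname{Alg}\mathcal{L}_{P_n}$ and unit vectors $x,y\in P_nH$ with $|\langle Z^nx,y\rangle|\ge\frac12\tau_0^n$, where $Z=B_nP_nTP_n$. For $N-M\in\mathcal{E}_\phi$, with $M\le N$, $\phi(N)=1$, $\phi(M)=0$, put $R=P_n-P_n(N-M)$. Along the net, $R\to P_n$ and so $(RZR)^n\to Z^n$ strongly. Fix $N-M$ with $|\langle(RZR)^nx,y\rangle|\ge\frac14\tau_0^n$, and set $E_{n+1}=E_n(N-M)$, so that $R=P_n-P_{n+1}$. The projection $R$ need not be an interval, but $R=U+W$ with the intervals $U=P_nN^\perp$ and $W=P_nM$, and $UZW=0$ because $ZM=MZM$ and $N^\perp M=0$. With $Z_U=UZU$ and $Z_W=WZW$,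
\[
(RZR)^n=Z_U^n+Z_W^n+\sum_{i+j=n-1}Z_W^i(WZU)Z_U^j .
\]
One of these $n+2$ terms has norm at least $\tau_0^n/(4(n+2))$. All factors are contractions, so keeping only the longest power in that term, we find $G_n'\in\{U,W\}$ and an integer $m_n$ with $\frac{n-1}2\le m_n\le n$ and
\[
\|(G_n'ZG_n')^{m_n}\|\ge\frac{\tau_0^n}{4(n+2)}\ge\frac{\tau_0^{2m_n+1}}{4(2m_n+3)};
\]
here $m_n\ge1$ when $n\ge2$. By Lemma~\ref{lem:compress}(b), $G_n'ZG_n'=B_n'\,G_n'TG_n'$ with $B_n'=G_n'B_nG_n'\in\mathcal{A}$.

\emph{Step 4: gluing.} The $P_n$ decrease and $G_n'\le P_n-P_{n+1}$, so the $G_n'$ are mutually orthogonal, and $B=\sum_{n\ge2}B_n'$ is a contraction in $\mathcal{A}$ by \eqref{eq:orth}. Again by Lemma~\ref{lem:compress}(b), $G_n'(BT)^{m_n}G_n'=(B_n'\,G_n'TG_n')^{m_n}$. Since $m_n\to\infty$, the spectral radius of $BT$ is at least $\lim_m\big(\tau_0^{2m+1}/(4(2m+3))\big)^{1/m}=\tau_0^2>0$, contradicting \eqref{eq:rad}.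
\end{proof}

\begin{remark}\label{rem:ampl}
If we knew $T\otimes1\in\operatorname{rad}\mathcal{A}_{\ell^2}$, we would be done. Given $t>0$, Proposition~\ref{prop:local} for $\mathcal{L}\otimes1$ gives $E\in\mathcal{E}_\phi$ and $C_1$ with $\|(AX)^m\|\le C_1t^m$ for $X=ETE$ and all contractions $A\in\operatorname{Alg}(\mathcal{L}_E\otimes1)$. Proposition~\ref{prop:dual} with $c=2t$ and Corollary~\ref{cor:level} with $\lambda=4$ cut $E$ into gaps on which $T$ has norm at most $4t$, and Lemma~\ref{lem:gap} gives $r_\phi(T)\le4t$. For $T\in\operatorname{rad}\mathcal{A}$ we control only powers $(BT)^m$ with one $B\in\mathcal{A}$, while Lemma~\ref{lem:mult} asks for products with different $B_i$. The next section bridges this difference.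
\end{remark}

\section{A uniform bound for cut numbers}\label{sec:cut}

In this section and in Proposition~\ref{prop:comm}, $\mathcal{L}$ is any CSL, $T\in\mathcal{A}$ is a contraction, $u_m=u_m(I)$, and we assume that for some $\varepsilon\in(0,1)$ and $C_1\ge1$
\begin{equation}\label{eq:hyp}
u_m\le C_1c_0^m\quad(m\ge0),\qquad\text{where}\quad c=\varepsilon/2,\quad c_0=\frac{c}{10\kappa_G}.
\end{equation}
The plan is a bootstrap. Take an optimal chain of length $k$ and group it into $p$ long blocks. Feedback that moves strictly down through the blocks visits each block at most once, so it is controlled by $u_m$ (Lemma~\ref{lem:paths}), and duality yields weights (Lemma~\ref{lem:weights}). On each level set of the weight, part of every block is already small, and the remaining parts do not interact, so that they can be cut in parallel with about $k/p$ cuts. With at most $p/2$ levels this gives $k\le k/2+\text{const}$. The inequality is useless if $k=\infty$. For this reason we work not with $T$ but with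
\[
T_F=T-\Delta_F(T)\in\mathcal{A},\qquad\|T_F\|\le2,
\]
for finite sublattices $F$. Its compressions to the gaps of a maximal chain of $F$ vanish, so $k_\varepsilon(T_F)<\infty$. Passing from an operator $X$ to $X_F=X-\Delta_F(X)$ costs a factor $2$ per slot.

\begin{lemma}\label{lem:absorb}
Let $X\in\mathcal{A}$, let $Y_0,\dots,Y_k$ be intervals and $F_0,\dots,F_k$ finite sublattices. If $\|Y_kXY_kB_k\cdots B_1Y_0XY_0\|\le v$ for all contractions $B_i\in\mathcal{A}_{\ell^2}$, then $\|Y_kX_{F_k}Y_kB_k\cdots B_1Y_0X_{F_0}Y_0\|\le2^{k+1}v$ for all such $B_i$.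
\end{lemma}

\begin{proof}
$X_{F_i}$ is the average of $X-WXW^*$ over $W\in\mathcal{W}_{F_i}$, and these unitaries commute with $Y_i$. Expanding all slots, the product is an average of signed sums of $2^{k+1}$ terms $W_kY_kXY_k(W_k^*B_kW_{k-1})\cdots(W_1^*B_1W_0)Y_0XY_0W_0^*$, where each $W_i$ is a unitary in $\mathcal{L}''$ (possibly $I$). The brackets are contractions in $\mathcal{A}_{\ell^2}$.
\end{proof}

In the next two lemmas $F$ is a finite sublattice, $0=D_0\le\dots\le D_p=I$ is a chain in $\mathcal{L}$ with gaps $Y_b=D_b-D_{b-1}$, and $S=\sum_bY_bT_FY_b$.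

\begin{lemma}\label{lem:paths}
Let $A\in\mathcal{A}_{\ell^2}$ be a contraction with $AY_b=D_{b-1}AY_b$ for all $b$. Then $(AS)^p=0$, and $\|S(AS)^k\|\le\binom{p}{k+1}(2\kappa_G)^{k+1}u_k$ for $k\ge0$.
\end{lemma}

\begin{proof}
$S$ commutes with each $Y_b$ and $A$ maps $Y_b$ into $D_{b-1}$. So $AS$ maps $D_b$ into $D_{b-1}$, whence $(AS)^p=0$, and $S(AS)^k$ is the sum, over the $\binom p{k+1}$ sequences $p\ge b_0>b_1>\dots>b_k\ge1$, of the terms $(Y_{b_k}T_FY_{b_k})A\cdots A(Y_{b_0}T_FY_{b_0})$. By Lemmas~\ref{lem:absorb} and~\ref{lem:mult}, such a term has norm at most $(2\kappa_G)^{k+1}$ times the supremum of $\|\Pi\|$, where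
\[
\Pi=(Y_{b_k}TY_{b_k})B_k\cdots B_1(Y_{b_0}TY_{b_0})
\]
and the $B_i$ are contractions in $\mathcal{A}$. It remains to show $\|\Pi\|\le u_k$; for $k=0$ this is $\|T\|\le1$. As in the finite model, assemble the $B_i$ into $B=\sum_{i=1}^kY_{b_i}B_iY_{b_{i-1}}\in\mathcal{A}$. The $b_i$ are distinct, so $\|B\|\le1$ by \eqref{eq:orth}. Expand each factor $B$ in $Y_{b_k}T(BT)^kY_{b_0}$, choosing the summand with index $i_j$ in the $j$th factor from the right. Between consecutive factors stands $Y_{b_{i_{j+1}-1}}TY_{b_{i_j}}$, which vanishes unless $b_{i_{j+1}-1}\le b_{i_j}$, that is, $i_{j+1}-1\ge i_j$. So $1\le i_1<\dots<i_k\le k$, which forces $i_j=j$, and the only surviving term is $\Pi$. Thus $\|\Pi\|\le\|T\|\,\|(BT)^k\|\le u_k$.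
\end{proof}

We now repeat the duality of Proposition~\ref{prop:dual} for strictly descending feedback. There the same weight $g$ measured the input and the output of $X$. Here the output of the block $Y_b$ is sent only into $D_{b-1}$, so it is measured by a separate weight $h_b$, which has to dominate $g$ only on $D_{b-1}$.

\begin{lemma}\label{lem:weights}
Assume \eqref{eq:hyp} and let $R>\frac{C_1}{c_0}\left(\frac65\right)^p$. There are $g,h_1,\dots,h_p\in R^2\mathcal{P}$ such that, for $1\le b\le p$,
\begin{gather}
h_bD_{b-1}\ge gD_{b-1},\label{eq:dom}\\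
Y_bT_F^*Y_b(h_b+I)Y_bT_FY_b\le c^2gY_b.\label{eq:small}
\end{gather}
\end{lemma}

\begin{proof}
The set $\mathcal{K}$ of tuples $(g,h_1,\dots,h_p)\in(R^2\mathcal{P})^{p+1}$ satisfying \eqref{eq:dom} is convex, weak*-compact, and contains the zero tuple. Suppose that no element of $\mathcal{K}$ satisfies \eqref{eq:small} for all $b$. Apply Lemma~\ref{lem:sep} to the image of $\mathcal{K}$ in $\bigoplus_bB(Y_bH)_{sa}$ under the weak*-continuous affine map sending a tuple to the differences of the two sides of \eqref{eq:small}. We obtain $x_b\in Y_bH\otimes\ell^2$. Put $x=\sum_bx_b$, $z=Sx$ and $z_b=Y_bz=Y_bT_FY_bx_b$. Since $g$ commutes with the $Y_b$,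
\[
\|z\|^2+\sum_b\langle h_bz_b,z_b\rangle>c^2\langle gx,x\rangle\qquad\text{for all }(g,h_1,\dots,h_p)\in\mathcal{K}.
\]
The zero tuple gives $z\ne0$. For $D\in\mathcal{L}$ let $N_{b,D}$ be as in Section~\ref{sec:dual} with $J_b=D_{b-1}$. From $N_{b,D}D_{b-1}\le D$ we get $D^\perp D_{b-1}N_{b,D}=0$, so $D^\perp D_{b-1}\le N_{b,D}^\perp D_{b-1}$, and the tuple $g=R^2D^\perp$, $h_b=R^2N_{b,D}^\perp$ lies in $\mathcal{K}$. Thus $c^2\|D^\perp x\|^2\le R^{-2}\|z\|^2+\sum_b\|N_{b,D}^\perp z_b\|^2$. Lemma~\ref{lem:interp} gives $cx=ASx+w$ with $\|w\|\le R^{-1}\|z\|$ and $A$ as in Lemma~\ref{lem:paths}. Iterating $p$ times and using $(AS)^p=0$, we get $z=\sum_{k<p}c^{-k-1}S(AS)^kw$. By Lemma~\ref{lem:paths}, \eqref{eq:hyp} and $2\kappa_Gc_0/c=1/5$,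
\[
\|z\|\le\frac{C_1}{c_0}\sum_{k<p}\binom p{k+1}\Big(\frac15\Big)^{k+1}\|w\|\le\frac{C_1}{c_0}\Big(\frac65\Big)^p\|w\|<\|z\|,
\]
a contradiction.
\end{proof}

The size $R^2$ of the weights grows with $p$, and the number of levels $4^{j-1}\le g<4^j$ is about $\log_2R\approx p\log_2(6/5)$. The constant $c_0$ was chosen so that this is a fraction of $p$ smaller than $1/2$.

\begin{proposition}\label{prop:cut}
Under \eqref{eq:hyp} there is $k_0$, depending only on $C_1$ and $c_0$, with $k_\varepsilon(T_F)\le k_0$ for every finite sublattice $F$.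
\end{proposition}

\begin{proof}
Since $(6/5)^2<2$, we can fix $p$, depending only on $C_1$ and $c_0$, such that $R=\frac{2C_1}{c_0}(6/5)^p$ and $J=\lfloor\log_2R\rfloor+1$ satisfy $J\le p/2$. Let $k=k_\varepsilon(T_F)<\infty$ be realized by $0=M_0\le\dots\le M_k=I$. Put $\ell=\lceil k/p\rceil$ and
\[
D_b=M_{\min(b\ell,k)}\ \ (0\le b\le p),\qquad N_i^b=M_{\min((b-1)\ell+i,\,k)}\ \ (1\le b\le p,\ 0\le i\le\ell).
\]
Then $D_p=I$, $N_0^b=D_{b-1}$, $N_\ell^b=D_b$, and each $N_i^b-N_{i-1}^b$ is a gap of the chain $(M_i)$ or $0$. Take $g,h_b$ from Lemma~\ref{lem:weights}. By Lemma~\ref{lem:level}, $G_j=\{g<4^j\}\in\mathcal{L}$ for $0\le j\le J$, and $G_J=I$ because $g\le R^2<4^J$. Put $X_0=G_0$ and $X_j=G_j-G_{j-1}$. All projections and weights in this proof lie in $\mathcal{L}''$ and commute. We refine the chain $0\le G_0\le\dots\le G_J=I$ until all compressions of $T_F$ have norm at most $\varepsilon$.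

\emph{The level $X_0$.} For $v\in X_0Y_bH$, \eqref{eq:small} gives $\|Y_bT_Fv\|^2\le c^2\langle gv,v\rangle\le c^2\|v\|^2$. So the chain $G_0D_b$, $0\le b\le p$, cuts $X_0$ into the $p$ gaps $X_0Y_b$, on which $T_F$ has norm at most $c\le\varepsilon$.

\emph{A level $X_j$, $j\ge1$.} Fix $j$, let $L_b=\{h_b<4^{j-1}\}\in\mathcal{L}$, and split $X_jY_b=V_b+U_b$ with $V_b=X_jY_bL_b$ and $U_b=X_jY_bL_b^\perp$ (Figure~\ref{fig:cut}).

On $U_b$ the weight $h_b$ is comparable to $g$, and \eqref{eq:small} makes $T_F$ small: for $v\in U_bH$,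
\[
4^{j-1}\|U_bT_Fv\|^2\le\langle h_bU_bT_Fv,U_bT_Fv\rangle\le\langle h_bY_bT_Fv,Y_bT_Fv\rangle\le c^2\langle gv,v\rangle\le c^24^j\|v\|^2,
\]
so $\|U_bT_FU_b\|\le2c=\varepsilon$.

On $V_b$ we use \eqref{eq:dom}. For $v\in X_jD_{b-1}H$ we have $\langle h_bv,v\rangle\ge\langle gv,v\rangle\ge4^{j-1}\|v\|^2$, while $\langle h_bv,v\rangle<4^{j-1}\|v\|^2$ for $0\ne v\in L_bH$. Hence
\begin{equation}\label{eq:decouple}
X_jD_{b-1}L_b=0,\qquad V_b=X_jD_bL_b .
\end{equation}
So $V_b$ is the trace on $X_j$ of the element $D_bL_b\in\mathcal{L}$, which $T_F$ leaves invariant: $T_FV_b=D_bL_bT_FV_b$. For $b'\ne b$ we have $V_{b'}D_bL_b=0$, because $Y_{b'}D_b=0$ if $b'>b$, and because $X_jY_{b'}L_b\le X_jD_{b-1}L_b=0$ if $b'<b$. Therefore $V_{b'}T_FV_b=0$ for $b'\neq b$: the pieces $V_b$ do not interact.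

Let $V=\sum_bV_b$ and
\[
P_i=G_{j-1}\vee\bigvee_{b}G_jD_bL_bN_i^b\in\mathcal{L}\qquad(0\le i\le\ell).
\]
The $P_i$ increase, lie between $G_{j-1}$ and $G_j$, and $X_jP_i=\sum_bV_bN_i^b$ by \eqref{eq:decouple}; so $P_i=G_{j-1}+\sum_bV_bN_i^b$. As $V_b\le Y_b$, we have $V_bN_0^b=0$ and $V_bN_\ell^b=V_b$, so $P_0=G_{j-1}$ and $P_\ell=G_{j-1}+V$. The gaps are $P_i-P_{i-1}=\sum_bV_b(N_i^b-N_{i-1}^b)$. The compression of $T_F$ to such a gap is block diagonal, and the block with index $b$ is a compression of $(N_i^b-N_{i-1}^b)T_F(N_i^b-N_{i-1}^b)$, so it has norm at most $\varepsilon$. Finally the chain $P_\ell\vee G_jD_b$, $0\le b\le p$, leads from $P_\ell$ to $G_j$ with gaps $P_\ell^\perp G_jY_b=(X_j-V)Y_b=U_b$. So $X_j$ is cut into $\ell+p$ admissible gaps.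

\emph{Counting.} Concatenating the chains for $j=0,\dots,J$ and using the minimality of $k$, $\ell\le k/p+1$ and $J\le p/2$,
\[
k\le p+J(\ell+p)\le p+\frac k2+J(p+1).
\]
Since $k<\infty$, $k\le2p+2J(p+1)\le2p+p(p+1)=:k_0$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x/\y/\z in {1/1.3/4,2/1.8/5,3/1.0/6,4/1.5/7}{
\fill[gray!20] (2.4*\x-2.4,0) rectangle (2.4*\x,\y);
\draw (2.4*\x-2.4,0) rectangle (2.4*\x,2.6);
\draw (2.4*\x-2.4,\y) -- (2.4*\x,\y);
\foreach \w in {1,2}{\draw[dashed] (2.4*\x-2.4+0.8*\w,0) -- (2.4*\x-2.4+0.8*\w,\y);}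
\foreach \w in {1,2,3}{\node at (2.4*\x-2.8+0.8*\w,0.5) {\w};}
\node at (2.4*\x-1.2,2.2) {\z};
\node at (2.4*\x-1.2,-0.35) {$X_jY_{\x}$};
}
\end{tikzpicture}
\caption{Cutting one level $X_j$ of the weight $g$, for $p=4$ blocks of $\ell=3$ gaps each. Column $b$ is $X_jY_b$. The shaded parts $V_b$ do not interact under $T_F$, so regions with the same number form a single gap of the new chain. On each white part $U_b$ the operator $T_F$ is already small. The new chain has $\ell+p=7$ gaps instead of $\ell p=12$.}
\label{fig:cut}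
\end{figure}

\section{Approximation by the commutant and the proof of Theorem~\ref{thm:main}}\label{sec:main}

The chains in Proposition~\ref{prop:cut} depend on $F$, so one cannot let $F$ increase directly. But their bounded length gives a bound on products, with arbitrary amplified $B_i$, that is uniform in $F$; such a bound survives limits, and Proposition~\ref{prop:dual} converts it back into one chain.

\begin{proposition}\label{prop:comm}
Under \eqref{eq:hyp} there are $\widetilde S\in\mathcal{L}'$ and a finite chain in $\mathcal{L}$ from $0$ to $I$ whose gaps $C_j$ satisfy $\|C_jTC_j-\widetilde SC_j\|\le16\varepsilon$.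
\end{proposition}

\begin{proof}
Let $\beta=\varepsilon/(2+\varepsilon)$, so that $\beta/(1-\beta)=\varepsilon/2$, and $C_2=\beta^{-k_0}$. Given $F$, take a chain of length $k_0$ admissible for $k_\varepsilon(T_F)$, repeating elements if necessary, and let $g_F$ be the step weight on it with $\gamma_i=\beta^{-i}$. Then $\|g_F\|\|g_F^{-1}\|\le C_2$, and $\|g_FT_Fg_F^{-1}\|\le\varepsilon+2\cdot\varepsilon/2=2\varepsilon$ by Lemma~\ref{lem:step}(c). Conjugating every factor by $g_F$ and using Lemma~\ref{lem:step}(a), we get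
\begin{equation}\label{eq:prod}
\|T_FB_1T_F\cdots B_mT_F\|\le C_2(2\varepsilon)^{m+1}
\end{equation}
for all $m\ge0$ and all contractions $B_i\in\mathcal{A}_{\ell^2}$.

To pass to a weak limit we need convex combinations, hence products with different sublattices in different slots. Given $F_0,\dots,F_m$, let $\widehat F$ be a finite sublattice containing them. The atoms of $\widehat F$ refine those of $F_j$, so $\Delta_{F_j}\Delta_{\widehat F}=\Delta_{\widehat F}$ and
\[
T_{\widehat F}-\Delta_{F_j}(T_{\widehat F})=T-\Delta_{\widehat F}(T)-\Delta_{F_j}(T)+\Delta_{\widehat F}(T)=T_{F_j}.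
\]
Lemma~\ref{lem:absorb} with $X=T_{\widehat F}$ and all $Y_i=I$, together with \eqref{eq:prod} for $\widehat F$, gives $\|T_{F_0}B_1T_{F_1}\cdots B_mT_{F_m}\|\le C_2(4\varepsilon)^{m+1}$. By multilinearity the same bound holds when each slot contains a convex combination of operators $T_F$.

Let $\widetilde S$ be a WOT cluster point of the bounded net $\Delta_F(T)$. Each $N\in F$ is a sum of atoms of $F$, so $\Delta_F(T)$ commutes with $F$, and $\widetilde S\in\mathcal{L}'$. The operator $\widetilde T=T-\widetilde S\in\mathcal{A}$ lies in the WOT-closure, hence in the SOT-closure, of the bounded set $\operatorname{conv}\{T_F\}$. Taking strong limits, $\|\widetilde T(A\widetilde T)^m\|\le C_2(4\varepsilon)^{m+1}$ for all contractions $A\in\mathcal{A}_{\ell^2}$. Proposition~\ref{prop:dual}, with $t=4\varepsilon$ and $8\varepsilon$ in the role of $c$, and Corollary~\ref{cor:level} with $\lambda=4$ give a finite chain with $\|C_j\widetilde TC_j\|\le16\varepsilon$. Finally $C_j\widetilde SC_j=\widetilde SC_j$.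
\end{proof}

The algebra $\mathcal{L}'$ is a von Neumann algebra inside $\mathcal{A}$. An operator close to a large element of $\mathcal{L}'$ can be partially inverted within $\mathcal{A}$, as in the finite case of the introduction, and this contradicts \eqref{eq:hyp} a second time.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inclusion $\supseteq$ is Proposition~\ref{prop:easy}(c). Let $T\in\operatorname{rad}\mathcal{A}$; after scaling, $\|T\|\le1$. Suppose $s=r_\phi(T)>0$ for some $\phi$; then $s\le1$. Put $\varepsilon=s/100$, so that $c_0=s/(2000\kappa_G)$ in \eqref{eq:hyp}. By Proposition~\ref{prop:local} there is $E\in\mathcal{E}_\phi$ with $\tau(E)<c_0$, and then $u_m(E)\le C_1c_0^m$ for some $C_1\ge1$ and all $m\ge0$. By Lemma~\ref{lem:compress}(c), \eqref{eq:hyp} holds for the triple $(EH,\mathcal{L}_E,ETE)$.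

Proposition~\ref{prop:comm} on $EH$ gives $\widetilde S\in\mathcal{L}_E'$ (commutant in $B(EH)$) and a finite chain in $\mathcal{L}_E$, and by Lemma~\ref{lem:gap} one of its gaps, $X$, has $\|XTX\|\ge s$. Put $S_1=\widetilde SX=XS_1X\in\mathcal{L}_E'$. Then $\|XTX-S_1\|\le0.16s$ and $\|S_1\|\ge0.84s$. Let $S_1=U|S_1|$ be the polar decomposition, whose factors lie in $\mathcal{L}_E'$, let $e=\{|S_1|\ge s/2\}\ne0$, and let $f(t)=1/t$ for $t\ge s/2$ and $f(t)=0$ otherwise. Put $B=\frac s2f(|S_1|)U^*\in\mathcal{L}_E'\subseteq\operatorname{Alg}\mathcal{L}_E$. Then $\|B\|\le1$, $B=eB$, and $BS_1=\frac s2f(|S_1|)|S_1|=\frac s2e$. Since $S_1$ vanishes on $X^\perp$ and has range in $XH$, we have $e\le X$ and $U^*=U^*X$, so $B=XBX$.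

By Lemma~\ref{lem:compress}(b), $X(B\,ETE)^mX=Z^m$ with $Z=B\,XTX=\frac s2e+B(XTX-S_1)$. As $Z=eZ$, we have $Z^me=(eZe)^m$. For $v\in eH$,
\[
\|eZev\|\ge\tfrac s2\|v\|-0.16s\|v\|=0.34s\|v\|.
\]
Hence $u_m(E)\ge\|(B\,ETE)^m\|\ge\|(eZe)^m\|\ge(0.34s)^m$ for all $m$. Since $\kappa_G\ge1$, we have $c_0<0.34s$, and this contradicts $u_m(E)\le C_1c_0^m$ for large $m$. So $r_\phi(T)=0$ for every $\phi$.
\end{proof}

\section{Distance to the radical}\label{sec:dist}

\begin{proof}[Proof of Theorem~\ref{thm:dist}]
The equalities $r(T)=\max_\phi r_\phi(T)=\inf_g\|gTg^{-1}\|$ are in Proposition~\ref{prop:easy}. That proposition and Theorem~\ref{thm:main} give $\operatorname{rad}\mathcal{A}=\{X\in\mathcal{A}:r(X)=0\}$.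

\emph{Distance.} Since $\Delta_F(T-\Delta_F(T))=0$, we have $T-\Delta_F(T)\in\operatorname{rad}\mathcal{A}$, so $\operatorname{dist}(T,\operatorname{rad}\mathcal{A})\le\|\Delta_F(T)\|$ for every $F$. Conversely, if $X\in\operatorname{rad}\mathcal{A}$, then $\|\Delta_F(T)\|\le\|T-X\|+\|\Delta_F(X)\|$, and the infimum over $F$ gives $r(T)\le\|T-X\|$.

\emph{Joint spectral radius.} Let $a_n$ be the supremum of $\|TB_1T\cdots B_{n-1}T\|$ over contractions $B_i\in\mathcal{A}_{\ell^2}$, and $a_n'$ the supremum over contractions $B_i\in\mathcal{A}$. Cutting a product at $B_m$ shows $a_{m+n}\le a_ma_n$ and $a'_{m+n}\le a'_ma'_n$, so the limits $\sigma$ and $\sigma_1$ exist. For a step weight $g$, Lemma~\ref{lem:step}(a) gives $a_n\le\|g\|\|g^{-1}\|\|gTg^{-1}\|^n$; hence $\sigma\le\inf_g\|gTg^{-1}\|=r(T)$. Conversely, let $c>t>\sigma$ and $\lambda>1$. There is $C$ with $a_n\le Ct^n$ for all $n\ge1$, so $\|T(AT)^m\|\le Ct^{m+1}$ for contractions $A\in\mathcal{A}_{\ell^2}$. Proposition~\ref{prop:dual} and Corollary~\ref{cor:level} give a finite chain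 on whose gaps $T$ has norm at most $\lambda^{1/2}c$, and $r(T)\le\lambda^{1/2}c$ by Proposition~\ref{prop:easy}(b). Letting $\lambda\to1$ and $c\to\sigma$, we get $r(T)\le\sigma$. Since $B\otimes1\in\mathcal{A}_{\ell^2}$ for $B\in\mathcal{A}$, $a_n'\le a_n$, and Lemma~\ref{lem:mult} with $k=n-1$ and all $Y_i=I$ gives $a_n\le\kappa_G^na_n'$. Thus $\sigma_1\le\sigma\le\kappa_G\sigma_1$.

\emph{Amplification.} The map $N\mapsto N\otimes1_K$ matches the finite sublattices of $\mathcal{L}$ and of $\mathcal{L}\otimes1_K$ and their atoms, and $\|ETE\otimes1\|=\|ETE\|$. So $r(T\otimes1)=r(T)$, and in both algebras membership in the radical means $r=0$.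
\end{proof}

\begin{thebibliography}{1}

\bibitem{NA}
\emph{Nest Algebras},
\texttt{http://www.math.uwaterloo.ca/\textasciitilde krdavids/Preprints/Davidson\_NestAlgebras.pdf}.

\end{thebibliography}
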